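# A nonconfusing regular tree language outside chain logic

Take a finite automaton on binary trees and ask whether its language can be defined in chain logic, the version of monadic second-order logic in which set quantifiers see only sets lying along one branch. A certain pattern inside the automaton, called *confusion*, is known to rule this out. The answer one would first guess is that confusion is the only obstruction:

> **Confusion Conjecture.** A regular tree language is definable in chain logic if and only if its syntactic automaton does not contain confusion.

The conjecture is taken from "Decidable Properties of Tree Languages". We test the guess on small languages, where it holds up, and then see it fail on an automaton with nine states. After that we strengthen the notion of confusion by allowing several sorts of values, prove that the stronger notion still excludes chain logic, and show that no fixed number of sorts is enough.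

## 1. Trees, types, chain logic and confusion

Fix a finite alphabet $\Sigma$. A tree is a finite binary tree with nodes labelled by $\Sigma$. Nodes are words over $\{0,1\}$, and each node has zero or two children. We write $x\preceq y$ for "$x$ is an ancestor of $y$ or equal to $y$". A tree language is regular if a finite bottom-up tree automaton recognizes it.

**Multicontexts and types.** A *multicontext* $C$ is a tree in which some leaves, the *holes*, carry a special label $*\notin\Sigma$. The set of holes is $\text{holes}(C)$, and $C[\cdot]$ is the tree obtained by substituting given trees into the holes. A *context* is a multicontext with exactly one hole. Trees $s,t$ have the same *$L$-type* if $D[s]\in L\iff D[t]\in L$ for every context $D$.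

The type of $C[\cdot]$ depends only on the types of the trees plugged in. Indeed, change the plugged trees one at a time: if $s,t$ have the same type and $D$ is a context, then $D[C[\dots *\dots]]$ is again a context, so it cannot separate $s$ from $t$. Hence for a valuation $\nu$ assigning an $L$-type to each hole, the type $C[\nu]$ is well defined.

For regular $L$ there are finitely many types, and they are the states of the syntactic (minimal) automaton. If an automaton for $L$ has all states reachable, and every two states are separated by some context, then its states are exactly the $L$-types.

**Convention on errors.** All our automata have an absorbing error state $\bot$. Every transition not listed goes to $\bot$, and an operation with an argument $\bot$ gives $\bot$. In particular, a leaf carrying a letter meant for inner nodes gives $\bot$, and so does an inner node carrying a leaf letter. So if a tree does not evaluate to $\bot$, then none of its nodes does. Bits are added mod 2.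

**Chain logic.** A *chain* is a set of nodes totally ordered by the ancestor relation. *Chain logic* (CL) is monadic second-order logic over trees, with the two child relations and the label predicates, in which set quantifiers range only over chains.

Singletons are chains, so CL can quantify over nodes. The relation $x\preceq y$ is CL-definable: *some chain $X$ contains $x$ and $y$, and every $z\in X\setminus\{x\}$ has a parent, which lies in $X$*. If $x\preceq y$, take the path from $x$ to $y$. Conversely, given such an $X$, climb from $y$ through parents in $X$. The climb can stop only at $x$, and it must stop because the tree is finite, so $x\preceq y$.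

**Definition (confusion).** Let $\Gamma$ be a set of $L$-types and $C$ a multicontext. $\text{Val}(C,\Gamma)$ is the set of all valuations $\text{holes}(C)\to\Gamma$, and a subset $\mathcal X\subseteq\text{Val}(C,\Gamma)$ is called a *constraint*. For $\alpha\in\Gamma$ and a hole $v$, the pair $(\alpha,v)$ is *$\mathcal X$-legal* if $\nu(v)=\alpha$ for some $\nu\in\mathcal X$. Now let $|\Gamma|\ge 2$, let $C$ have at least one hole, and let $\mathcal X$ be nonempty. The pair $(C,\mathcal X)$ is a *$\Gamma$-confusion* if

* (1) for every $\nu\in\mathcal X$, the type $C[\nu]$ belongs to $\Gamma$;
* (2) for every $\beta\in\Gamma$ and every $\mathcal X$-legal pair $(\alpha,v)$ there is $\nu\in\mathcal X$ with $\nu(v)=\alpha$ and $C[\nu]=\beta$.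

$L$ (equivalently, its syntactic automaton) *contains confusion* if there is a $\Gamma$-confusion for some such $\Gamma$. Otherwise $L$ is *nonconfusing*.

In words: the outputs fall in the same set as the inputs, and knowing the value at any single hole tells you nothing about the output.

We use one external fact, without proof.

**Fact A (known).** If a regular tree language contains confusion, it is not definable in chain logic.

So the conjecture says that every nonconfusing regular language is in CL.

## 2. Five small languages on which the guess holds

**Example 1: some leaf is labelled $a$** (alphabet $\{a,b\}$). There are two types, $y$ (such a leaf exists) and $n$. The language is defined by $\exists x\,(a(x)\wedge x\text{ has no child})$, so it is in CL. It is nonconfusing. The only possible $\Gamma$ is $\{y,n\}$. If $(y,v)$ is legal, then (2) with $\beta=n$ fails, because a $y$ at a hole forces output $y$. So $\mathcal X$ contains only the valuation that is constantly $n$, there is only one output, and (2) fails again.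

**Example 2: an even number of $a$'s on the leftmost branch.** The types are the two parities. The language is in CL: say that there is a chain $X$ of $a$-labelled nodes of the leftmost branch such that, going down the $a$-labelled nodes of that branch, the first is in $X$, consecutive ones alternate between being in $X$ and not, and the last (if there is any) is not in $X$. It is nonconfusing. If the leftmost leaf of $C$ is a hole $v$, then $C[\nu]=\nu(v)+c$ for a constant $c$, so the value at $v$ determines the output. If it is not a hole, the output is constant. Either way (2) fails.

**Example 3: exclusive or.** Leaves $0,1$, inner letter $x(b,c)=b+c$, accept $1$. The types of the trees $0$ and $1$ differ (use the context $*$). Let $\Gamma$ consist of these two types, $C=x(*,*)$, and let $\mathcal X$ contain all valuations. Given $\alpha$ at one hole, put $\beta-\alpha$ at the other to get output $\beta$. This is a confusion, so the language is not in CL.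

**Example 4: and/or trees.** Leaves $0,1$, inner letters "and" and "or", accept $1$. With $\text{or}(*,*)$ and $\Gamma=\{0,1\}$ we get nothing, since a $1$ at any hole forces output $1$. But take $C=\text{or}(\text{and}(*,*),\text{and}(*,*))$ and all valuations. A hole with value $0$: the other pair set to $1,1$ gives output $1$, and everything $0$ gives $0$. A hole with value $1$: its partner $1$ gives output $1$, and all others $0$ gives $0$. This is a confusion.

**Example 5: two parity checks that must agree.** Let $\Sigma'=\{0,1,p,q,g\}$, with states $0,1,b_P,b_Q$ ($b\in\{0,1\}$) and $\bot$. Leaves $0,1$ evaluate to themselves, and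
$$p(b,c)=(b+c)_P,\qquad q(b,c)=(b+c)_Q,\qquad g(b_P,b_Q)=b,$$
where $g$ gives $\bot$ if the two bits differ. Let $L'$ be the set of trees evaluating to $1$. Here the constraint $\mathcal X$ earns its place.

**Lemma 1.** $L'$ contains confusion. Hence $L'\notin$ CL.

*Proof.* The trees $0$ and $1$ have different $L'$-types, since $1\in L'$ and $0\notin L'$. Let $\Gamma$ consist of these two types, let $C=g(p(*,*),q(*,*))$ with holes $x,y,z,w$ from left to right, and let
$$\mathcal X=\{\nu:\ \nu(x)+\nu(y)=\nu(z)+\nu(w)\}.$$
It is nonempty. For $\nu\in\mathcal X$ the output is $\nu(x)+\nu(y)\in\Gamma$, which gives (1). For (2), given $\beta$ and a legal $(\alpha,v)$, let the other hole under the same letter ($p$ or $q$) have value $\beta-\alpha$, and give the remaining two holes any bits with sum $\beta$. Fact A finishes the proof. $\square$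

In all five cases the guess is right.

## 3. Relabelings: a closure property that the two sides do not share

A natural plan for proving the guess is to show that nonconfusing languages enjoy the closure properties that CL has. Here is one of the simplest.

**Lemma 2.** Let each tree $t'$ over $\Sigma'$ be turned into a tree $\rho(t')$ over $\Sigma$ with the same nodes, where for each $b\in\Sigma$ the set of nodes getting label $b$ is defined in $t'$ by a first-order formula $\theta_b(x)$. If $K$ over $\Sigma$ is in CL, so is $\{t':\rho(t')\in K\}$.

*Proof.* In a CL sentence for $K$, replace each label predicate $b(x)$ by $\theta_b(x)$. The nodes, chains and child relations of $t'$ and $\rho(t')$ coincide. $\square$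

If the guess were true, nonconfusion would be preserved in the same way. Test this on $L'$, with the mildest relabeling possible: tell each node that carries a bit whether its parent is $q$ or not. So $0,1,g$ become $0_1,1_1,g_1$ or $0_2,1_2,g_2$. Nothing is added that a formula could not see anyway.

Now look at the confusion of Lemma 1. It becomes $g_1(p(*,*),q(*,*))$. The holes under $p$ want values of sort $1$, the holes under $q$ want values of sort $2$, and the output has sort $1$. By (2) every element of $\Gamma$ is an output, so $\Gamma$ contains no values of sort $2$, and the holes under $q$ cannot be filled from $\Gamma$. We could fill them with fixed leaves, but then the bit at $q$ is fixed, and $g_1$ copies it to the root: the output is constant. We could fill them with trees starting with $g_2$, but each $g_2$ has a new $q$ below it, and the problem reappears one level down. So the plan fails here: a harmless relabeling destroys confusion.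

What is left is to make this into a proof that *no* multicontext gives a confusion for the relabeled language.

## 4. The nine-state automaton

**Alphabet.** $\Sigma=\{0_1,1_1,0_2,1_2\}\cup\{p,q,g_1,g_2\}$. The first four letters are for leaves, the last four for inner nodes.

**Automaton.** The states are $\bot$ and $b_s$ with $b\in\{0,1\}$ and *sort* $s\in\{1,2,P,Q\}$. Leaf letters $b_1,b_2$ evaluate to the states of the same name, and
$$p(b_1,c_1)=(b+c)_P,\qquad q(b_2,c_2)=(b+c)_Q,\qquad g_i(b_P,b_Q)=b_i\quad(i=1,2);$$
if the two bits under $g_i$ differ, the result is $\bot$. Let $L$ be the set of trees evaluating to $1_1$.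

> **Theorem 1.** $L$ is regular and nonconfusing, but not definable in chain logic. Hence the Confusion Conjecture is false.

Regularity is clear.

**Step 1: the $L$-types are the nine states.** We need this because confusion is defined through types. All states are reachable: the leaf letters give the states of sorts $1,2$; $p$ and $q$ on leaves give the sorts $P,Q$; and a leaf labelled $p$ gives $\bot$. Each context below sends the named state to $1_1$ and every other state outside $\{1_1\}$.

| state | context |
|---|---|
| $1_1$ | $*$ |
| $0_1$ | $g_1(p(*,1_1),q(1_2,0_2))$ |
| $b_2$ | $g_1(p(1_1,0_1),q(*,(1-b)_2))$ |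
| $1_P$ | $g_1(*,q(1_2,0_2))$ |
| $0_P$ | $g_1(p(g_1(*,q(0_2,0_2)),1_1),\,q(1_2,0_2))$ |
| $1_Q$ | $g_1(p(1_1,0_1),*)$ |
| $0_Q$ | $g_1(p(g_1(p(0_1,0_1),*),1_1),\,q(1_2,0_2))$ |

For instance, in the row of $0_P$ the inner $g_1$ compares the hole with $0_Q$. For $0_P$ it gives $0_1$, then $p(0_1,1_1)=1_P$, and the outer $g_1$ gives $1_1$. For any other state it gives $\bot$. In the row of $b_2$, the state $b_2$ makes $q$ give $1_Q$, which agrees with $p(1_1,0_1)=1_P$; the state $(1-b)_2$ gives $0_Q$, which does not agree; every other state gives $\bot$ at $q$. The other rows are checked in the same way. No context accepts $\bot$, because $\bot$ is absorbing and not accepting. So any two states are separated.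

**Step 2: what a confusion would have to look like.** Suppose $(C,\mathcal X)$ is a $\Gamma$-confusion. Since $C$ has a hole and $\mathcal X\neq\emptyset$, there is a legal pair. So by (2) *every $\beta\in\Gamma$ is an output $C[\nu]$ with $\nu\in\mathcal X$*.

*$C$ is not a single hole $v$.* Otherwise $C[\nu]=\nu(v)$. For a legal $(\alpha,v)$, (2) would make every $\beta\in\Gamma$ equal to $\alpha$, contradicting $|\Gamma|\ge2$. As $C$ has a hole, its root is therefore an inner node with a letter.

*One sort.* The sort of a non-$\bot$ output is determined by the root letter. So $\Gamma\subseteq\{0_s,1_s,\bot\}$ for one sort $s$. Since $|\Gamma|\ge2$, some output is not $\bot$, so the root letter is $p,q,g_1,g_2$ according to $s=P,Q,1,2$.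

*$\bot$ is never legal.* Pick $\beta\in\Gamma$ with $\beta\ne\bot$. If $(\alpha,v)$ is legal, some $\nu\in\mathcal X$ has $\nu(v)=\alpha$ and $C[\nu]=\beta\ne\bot$, so $\alpha\ne\bot$. Thus every $\nu\in\mathcal X$ takes values in $\Gamma\cap\{0_s,1_s\}$. If this set had one element, $\mathcal X$ would contain one valuation and there would be one output, contradicting $|\Gamma|\ge2$.

So $\{0_s,1_s\}\subseteq\Gamma$, both $0_s$ and $1_s$ are outputs on $\mathcal X$, and all valuations in $\mathcal X$ take values in $\{0_s,1_s\}$. This contradicts the following claim, which is the heart of the matter.

**Step 3: the output is pinned.**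

*Claim.* All valuations $\nu:\text{holes}(C)\to\{0_s,1_s\}$ with $C[\nu]\neq\bot$ give the same output.

*Proof.* Consider only such $\nu$. No node evaluates to $\bot$, so every node has the sort demanded by its parent. "Constant" means independent of $\nu$.

*Case $s\in\{1,P\}$.* First, every node labelled $0_2,1_2,q$ or $g_2$ is constant, by bottom-up induction:

* Leaves $0_2,1_2$: clear.
* A $q$-node: its children have sort $2$. Holes have sort $s\in\{1,P\}$, so the children are not holes; they are labelled $0_2$, $1_2$ or $g_2$ and are constant by induction. Hence so is the $q$-node.
* A $g_2$-node: its right child has sort $Q$, so it is not a hole and is labelled $q$. It is constant by induction, and the $g_2$-node has the same bit.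

Next, every $g_1$-node is constant: its right child has sort $Q$, is not a hole, is labelled $q$, hence is constant, and the $g_1$-node has the same bit. If $s=1$, the root is labelled $g_1$, so the output is constant. If $s=P$, the root is labelled $p$. Its children have sort $1$, so they are not holes; they are labelled $0_1,1_1$ or $g_1$ and are constant. So the output is constant.

*Case $s\in\{2,Q\}$.* Now the left children do the pinning. Every node labelled $0_1,1_1,p$ or $g_1$ is constant, by bottom-up induction. Leaves are clear. The children of a $p$-node have sort $1$, so they are not holes; they are labelled $0_1,1_1$ or $g_1$ and are constant. The left child of a $g_1$-node has sort $P$, is not a hole, is labelled $p$, is constant, and has the same bit as the $g_1$-node. Next, every $g_2$-node is constant, because its left child has sort $P$ and is again a constant $p$-node with the same bit. If $s=2$, the root is labelled $g_2$ and the output is constant. If $s=Q$, the root is labelled $q$. Its children have sort $2$, are not holes, are labelled $0_2,1_2$ or $g_2$, and are constant. So the output is constant. $\square$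

Hence $L$ is nonconfusing.

**Step 4: $L\notin$ CL.** We pull $L$ back to $L'$ of Example 5. For $t'$ over $\Sigma'$, let $\rho(t')$ be obtained by replacing each label $g,0,1$ by $g_2,0_2,1_2$ if the parent is labelled $q$, and by $g_1,0_1,1_1$ otherwise, including at the root. We show
$$t'\in L'\iff\rho(t')\in L .$$

*If $t'\in L'$:* no node evaluates to $\bot$. The children of a $p$- or $q$-node have states $0$ or $1$, so they are labelled $0,1$ or $g$. The children of a $g$-node are labelled $p$ (left) and $q$ (right). The root is labelled $1$ or $g$. So every non-root node labelled $g,0,1$ has its parent labelled $p$ or $q$, and in $\rho(t')$ it receives exactly the index that this parent demands. Bottom-up, $\rho(t')$ evaluates with the same bits and no errors. The root has index $1$, so the result is $1_1$.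

*If $\rho(t')$ evaluates to $1_1$:* no node evaluates to $\bot$. Erasing the indices $1,2$ from letters and states gives back $t'$ and turns each transition used into a transition of the automaton for $L'$, with the same bits. So $t'$ evaluates to $1$.

The labels of $\rho(t')$ are first-order definable in $t'$. For example, $g_2(x)$ is $g(x)\wedge\exists y\,(q(y)\wedge x\text{ is a child of }y)$, and $g_1(x)$ is $g(x)$ together with the negation of the second conjunct; $0_i,1_i$ are treated in the same way, and $p,q$ do not change. By Lemma 2, $L\in$ CL would give $L'\in$ CL, contradicting Lemma 1. $\blacksquare$

**Remark.** The proof shows that nonconfusion is not preserved under inverse first-order relabelings: $L$ is nonconfusing and $L'=\{t':\rho(t')\in L\}$ is not. By Lemma 2, CL is preserved.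

## 5. Many-sorted confusion still excludes chain logic

In $L$ one *can* see a confusion-like pattern if values of sort $1$ and sort $2$ are allowed to live in separate sets. This suggests a stronger obstruction.

**Definition.** An *$r$-sorted confusion* for $L$ consists of nonempty sets $\Gamma_1,\dots,\Gamma_r$ of $L$-types, at least one of them with at least two elements, together with the following for each $i$: a multicontext $C_i$ with at least one hole, a map $\sigma_i:\text{holes}(C_i)\to\{1,\dots,r\}$, and a nonempty set $\mathcal X_i\subseteq\prod_{v}\Gamma_{\sigma_i(v)}$, such that

* (1′) $C_i[\nu]\in\Gamma_i$ for all $\nu\in\mathcal X_i$;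
* (2′) for every $\beta\in\Gamma_i$ and every $\mathcal X_i$-legal $(\alpha,v)$ there is $\nu\in\mathcal X_i$ with $\nu(v)=\alpha$ and $C_i[\nu]=\beta$.

For $r=1$ this is exactly confusion. Each $C_i$ has a hole and $\mathcal X_i\ne\emptyset$, so there is a legal pair, and by (2′) every $\beta\in\Gamma_i$ is an output of $C_i$ on $\mathcal X_i$.

**Example.** The language $L$ of Theorem 1 has a $2$-sorted confusion: $\Gamma_i=\{0_i,1_i\}$ and $C_i=g_i(p(*,*),q(*,*))$ for $i=1,2$, where holes under $p$ have sort $1$ and holes under $q$ have sort $2$, and $\mathcal X_i$ requires equal sums under $p$ and $q$. Conditions (1′), (2′) are checked exactly as in Lemma 1.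

> **Theorem 2.** If a regular language $L$ has an $r$-sorted confusion for some $r$, then $L\notin$ CL.

For the language of Theorem 1 we merged the two sorts by erasing indices. That used two special features: the sets $\Gamma_1,\Gamma_2$ were copies of each other, and the parent's letter told which copy was meant. In general the $\Gamma_i$ may have different sizes, and there is nothing to erase. The way around is to let *one* value carry all sorts at once: use $r$-tuples as values, and a letter $\mathrm{sel}_j$ that extracts the $j$-th coordinate.

**Proof.** For $r=1$ this is Fact A. Let $r\ge2$, and let $A$ be the syntactic automaton of $L$ over $\Sigma$; we also write $A$ for its state set.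

**Step 1: an auxiliary language $L'$ that handles tuples.** Put $\Sigma'=\Sigma\sqcup\{\#,e,\mathrm{sel}_1,\dots,\mathrm{sel}_r\}$ and use the state set $A\sqcup A^2\sqcup\dots\sqcup A^r\sqcup\{e,\bot\}$. Letters of $\Sigma$ act on $A$ as in the syntactic automaton, a leaf $e$ evaluates to $e$, and
$$\#(a,a')=(a,a'),\qquad \#(a,(a_1,\dots,a_k))=(a,a_1,\dots,a_k)\quad(2\le k<r),$$
$$\mathrm{sel}_j((a_1,\dots,a_r),e)=a_j .$$
Everything else goes to $\bot$. Let $L'$ (a new language, unrelated to Example 5) be the set of trees evaluating to a state of $A$ that is accepting for $L$. It is regular.

**Step 2: $L'$ contains confusion.** We assemble the $r$ given multicontexts into one.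

All tuples in $A^r$ are reachable, and trees with equal states have equal $L'$-types. Distinct tuples have distinct $L'$-types: if $a_j\ne a_j'$ and $D$ is a context over $\Sigma$ separating $a_j$ from $a_j'$, then $D[\mathrm{sel}_j(*,e)]$ separates the tuples. So $\Gamma'=\Gamma_1\times\dots\times\Gamma_r$ is a set of at least two $L'$-types.

Let $D_i$ be $C_i$ with each hole $v$ replaced by $\mathrm{sel}_{\sigma_i(v)}(*,e)$, and let
$$C'=\#(D_1,\#(D_2,\dots\#(D_{r-1},D_r)\cdots)).$$
Its holes are the pairs $(i,v)$ with $v\in\text{holes}(C_i)$. For $\mu:\text{holes}(C')\to\Gamma'$ put $\mu_i(v)=\mu(i,v)_{\sigma_i(v)}\in\Gamma_{\sigma_i(v)}$, and let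
$$\mathcal X'=\{\mu:\ \mu_i\in\mathcal X_i\text{ for all }i\}.$$
It is nonempty: choose $\nu_i\in\mathcal X_i$ for each $i$, and at each hole $(i,v)$ take any tuple in $\Gamma'$ whose $\sigma_i(v)$-coordinate is $\nu_i(v)$. By construction
$$C'[\mu]=(C_1[\mu_1],\dots,C_r[\mu_r]),$$
so (1) follows from (1′).

For (2), let $(\alpha,(i,v))$ be $\mathcal X'$-legal and $\beta=(\beta_1,\dots,\beta_r)\in\Gamma'$. Then $(\alpha_{\sigma_i(v)},v)$ is $\mathcal X_i$-legal. By (2′) choose $\nu_i\in\mathcal X_i$ with $\nu_i(v)=\alpha_{\sigma_i(v)}$ and $C_i[\nu_i]=\beta_i$. For $j\neq i$ choose $\nu_j\in\mathcal X_j$ with $C_j[\nu_j]=\beta_j$, which exists because every element of $\Gamma_j$ is an output. Put $\mu(i,v)=\alpha$, and at every other hole $(j,w)$ let $\mu(j,w)\in\Gamma'$ be any tuple whose $\sigma_j(w)$-coordinate is $\nu_j(w)$. Then $\mu_k=\nu_k$ for all $k$, so $\mu\in\mathcal X'$, $\mu(i,v)=\alpha$ and $C'[\mu]=\beta$.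

By Fact A, $L'\notin$ CL. It remains to show that $L\in$ CL would imply $L'\in$ CL.

**Step 3: a first-order sentence for well-formed trees.** Call nodes labelled in $\Sigma\cup\{\mathrm{sel}_1,\dots,\mathrm{sel}_r\}$ *$A$-labelled*. We claim that a tree evaluates to a state in $A$ if and only if all of the following hold:

* the root is $A$-labelled;
* a $\Sigma$-labelled node is a leaf or has two $A$-labelled children;
* a $\mathrm{sel}_j$-node is inner, its right child is a leaf labelled $e$, and its left child starts a chain of exactly $r-1$ nodes labelled $\#$, each the right child of the previous one;
* a $\#$-node is inner, its left child is $A$-labelled, and its right child is labelled $\#$ or $A$-labelled;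
* nodes labelled $e$ are leaves.

*Necessity.* No node evaluates to $\bot$. A node that does not evaluate to $\bot$ has a state in $A$ if it is $A$-labelled, a tuple if it is labelled $\#$, and the state $e$ if it is labelled $e$. The transitions then force all five conditions. For the third, a tuple of length $r$ arises from exactly $r-1$ letters $\#$ along right children.

*Sufficiency.* Consider any $\#$-node. It is not the root. Its parent is not $\Sigma$-labelled and not $e$, so it is the left child of a $\mathrm{sel}_j$-node or the right child of a $\#$-node. Climbing, we see that it lies in one of the chains of exactly $r-1$ nodes that hang from a $\mathrm{sel}_j$-node. So from it downward the chain has some number $m\le r-1$ of $\#$-nodes, and the right child of the last one is $A$-labelled. By bottom-up induction, $A$-labelled nodes get states in $A$, $\#$-nodes get tuples of length $m+1\le r$ (so length $r$ at the top of each chain), and $e$-leaves get $e$. In particular the root gets a state in $A$.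

Since $r$ is fixed, these conditions form a first-order sentence $\psi$.

**Step 4: removing the selectors.** For $t'\models\psi$ define a tree $\pi(t')$ over $\Sigma$ by replacing every subtree $\mathrm{sel}_j(\#(t_1,\dots\#(t_{r-1},t_r)\cdots),e)$ by $\pi(t_j)$. That is, $\pi(a)=a$, $\pi(a(t_0,t_1))=a(\pi(t_0),\pi(t_1))$ for $a\in\Sigma$, and $\pi(\mathrm{sel}_j(\dots))=\pi(t_j)$. By induction, the state of $t'$ is the $L$-type of $\pi(t')$. Hence
$$t'\in L'\iff t'\models\psi\ \text{ and }\ \pi(t')\in L .$$

**Step 5: finding $\pi(t')$ inside $t'$.** For CL to speak about $\pi(t')$, we locate its nodes, chains and child relations in $t'$.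

For a node $y$ labelled $\mathrm{sel}_j$ let $\mathrm{comp}(y)$ be the root of its $j$-th component: $y01^{j-1}0$ if $j<r$, and $y01^{r-1}$ if $j=r$. Call a node $x$ of $t'$ *alive* if it is $\Sigma$-labelled and $\mathrm{comp}(y)\preceq x$ for every proper ancestor $y$ of $x$ labelled by some $\mathrm{sel}_j$.

*Claim.* There is a label-preserving bijection between the nodes of $\pi(t')$ and the alive nodes of $t'$ such that, for corresponding nodes $x,y$ and $i\in\{0,1\}$: $y$ lies in the $i$-th subtree below $x$ in $\pi(t')$ if and only if $xi\preceq y$ in $t'$.

*Proof.* Induction on $t'$. If $t'$ is a single node, this is clear. If $t'=a(t_0,t_1)$ with $a\in\Sigma$, the alive nodes are the root (it has no proper ancestors) and the nodes $0x$, $1x$ with $x$ alive in $t_0$, $t_1$ respectively, because the root is not a selector and adds no condition. As $\pi(t')=a(\pi(t_0),\pi(t_1))$, the claim follows from that for $t_0,t_1$. If $t'=\mathrm{sel}_j(\#(t_1,\dots),e)$ with root $\varepsilon$, then every alive node is at or below $\mathrm{comp}(\varepsilon)$. The nodes strictly between $\varepsilon$ and $\mathrm{comp}(\varepsilon)$ are labelled $\#$ and add no condition. So the alive nodes are the nodes $\mathrm{comp}(\varepsilon)x$ with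 $x$ alive in $t_j$, and $\pi(t')=\pi(t_j)$. $\square$

A node is a proper descendant of $x$ exactly if it lies in one of the two subtrees below $x$. So the ancestor relations of $\pi(t')$ and $t'$ agree on alive nodes, and the chains of $\pi(t')$ are exactly the chains of $t'$ that consist of alive nodes. Also, for alive $x,y$: $y$ is the $i$-th child of $x$ in $\pi(t')$ if and only if $xi\preceq y$ and no alive node lies strictly between $x$ and $y$.

**Step 6: translating the formula.** Being alive is CL-definable, since $\preceq$ is CL-definable and $\mathrm{comp}(y)$ is reached by a fixed number of child steps for each $j$. So is the child relation just described. Suppose a CL sentence $\varphi$ defines $L$. Relativize its node quantifiers to alive nodes and its chain quantifiers to chains of alive nodes, and replace the child relations as above, to get a CL sentence $\varphi^\pi$ with $t'\models\varphi^\pi\iff\pi(t')\models\varphi$ for all $t'\models\psi$. By Step 4, $\psi\wedge\varphi^\pi$ defines $L'$, contradicting $L'\notin$ CL. So $L\notin$ CL. $\blacksquare$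

## 6. Comb languages: no bounded number of sorts suffices

After Theorem 2 one may guess again, replacing "confusion" in the conjecture by "$s$-sorted confusion with $s\le R$" for some fixed $R$. This fails too.

> **Theorem 3.** For every $r\ge2$ there is a regular tree language $L_r\notin$ CL which has an $r$-sorted confusion but no $s$-sorted confusion for any $s<r$.

Applied with $r=R+1$, it refutes the guess for $R$. Whether the absence of $r$-sorted confusion for *all* $r$ characterizes CL is not settled by these notes.

**Construction.** The language of Theorem 1 compares two parities. Now we compare $r$ of them. The sorts are $i$ and $P_i$ for $1\le i\le r$, and $E^i_k$ for $1\le i\le r$, $2\le k\le r-1$. Put $E^i_r:=P_r$ for all $i$. The states are $\bot$ and $b_\tau$ for $b\in\{0,1\}$ and $\tau$ a sort; we call $b$ the bit. The leaf letters are $b_i$, evaluating to the state $b_i$. The inner letters, with argument sorts and result sort, are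
$$p_j:(j,j)\to P_j,\qquad h^i_k:(P_k,E^i_{k+1})\to E^i_k\ \ (2\le k\le r-1),\qquad g_i:(P_1,E^i_2)\to i .$$
The letter $p_j$ adds bits. The letters $h^i_k$ and $g_i$ are defined if and only if their two arguments have the same bit, and return that bit. $L_r$ is the set of trees evaluating to $1_1$.

The *$g_i$-comb* is the multicontext
$$g_i(*,h^i_2(*,h^i_3(*,\dots h^i_{r-1}(*,*)\cdots))),$$
whose holes have sorts $P_1,\dots,P_r$ from left to right. It is defined if and only if all $r$ bits agree, and then it returns the common bit. We speak of the "$P_j$-position" and "$E^i_k$-position" of a comb. The path from its root to the $P_j$-position goes right $j-1$ times and then left if $j<r$, and right $r-1$ times if $j=r$. So it has at most $r-1$ edges.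

For $r=2$ there are no letters $h^i_k$ and $g_i:(P_1,P_2)\to i$; with $p=p_1$, $q=p_2$, $P=P_1$, $Q=P_2$, the language $L_2$ is the $L$ of Theorem 1.

**Step 1: the states are the $L_r$-types.** All states are reachable; for instance $p_j(b_j,0_j)$ gives $b_{P_j}$, and $h^i_k$, $g_i$ applied to equal bits give the rest. For each state other than $\bot$ here is a context accepting exactly it:

* $1_1$: the context $*$.
* $b_i$: put $p_i(*,(1-b)_i)$ into the $P_i$-hole of a $g_1$-comb whose other arguments have bit $1$. For $b_i$ we get $1_{P_i}$ and then $1_1$. For $(1-b)_i$ we get $0_{P_i}$, which disagrees with the other arguments (there is at least one, as $r\ge2$).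
* $1_{P_j}$: the $P_j$-hole of a $g_1$-comb with other arguments of bit $1$.
* $0_{P_j}$: the same with other arguments of bit $0$, which gives $0_1$, followed by the context for $0_1$.
* $b_{E^i_k}$ with $k<r$: the $E^i_k$-position of a $g_i$-comb whose remaining arguments (in the $P_1,\dots,P_{k-1}$-positions, at least one as $k\ge2$) have bit $b$. This gives $b_i$; follow it by the context for $b_i$.

Any other state is sent to $\bot$, or, for the context $*$, outside $\{1_1\}$. The state $\bot$ is never accepted. So any two states are separated.

**Step 2: an $r$-sorted confusion.** Let $\Gamma_i=\{0_i,1_i\}$, and let $C_i$ be the $g_i$-comb with $p_j(*,*)$ in its $P_j$-hole for every $j$; the holes under $p_j$ have sort $j$. Let $\mathcal X_i$ be the set of valuations for which the $r$ sums under $p_1,\dots,p_r$ are equal. The output is the common sum, which gives (1′). For (2′), given $\beta$ and $(\alpha,v)$ with $v$ under $p_j$, give the other hole under $p_j$ the bit $\beta-\alpha$, and give the other pairs bits with sum $\beta$. By Theorem 2, $L_r\notin$ CL.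

### Why one multicontext at a time is no longer enough

It remains to exclude $s$-sorted confusions with $s<r$. In Theorem 1 we found, inside the single multicontext $C$, a $q$-node (or $p$-node) pinning each $g_i$-node. Try the same for $r=3$ with two sets
$$\Gamma_1=\{0_{P_1},1_{P_1}\},\qquad \Gamma_2=\{0_{E^1_2},1_{E^1_2}\}$$
and $C_1=p_1(g_1(*,*),g_1(*,*))$ with holes $x,y,z,w$ from left to right; $x,z$ have sort $P_1$ and $y,w$ have sort $E^1_2$. Let $\mathcal X_1$ require that $x,y$ have the same bit and that $z,w$ have the same bit. The output has bit $\nu(x)+\nu(z)$, so (1′) holds for $C_1$. For (2′), if one hole has bit $\alpha$, give its partner $\alpha$ and the other two holes $\beta-\alpha$. So $C_1$ satisfies both conditions by itself, and its $g_1$-nodes are not constant. The parity nodes $p_2,p_3$ that could pin them lie *below the holes* $y,w$, inside whatever $C_2$ is.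

So one must look through the holes: substitute the $C_b$ into each other often enough that every comb starting in the top copy is complete.

### Excluding fewer than $r$ sorts

Suppose $(\Gamma_a,C_a,\sigma_a,\mathcal X_a)_{a\le s}$ is an $s$-sorted confusion for $L_r$ with $s<r$.

**Step 3: normalization.** The aim is to have only sets $\Gamma_a$ with at least two elements and without $\bot$.

(i) *We may assume $|\Gamma_a|\ge2$ for all $a$.* Discard the indices with $|\Gamma_a|=1$; at least one index remains. In each remaining $C_a$, plug into each hole of a discarded sort a tree of the unique type allowed there, and restrict the valuations to the remaining holes. Each remaining $C_a$ still has a hole: otherwise $\mathcal X_a$ had only one valuation and so one output, while every element of $\Gamma_a$ is an output and $|\Gamma_a|\ge2$. Only constant coordinates were dropped, so outputs do not change, and (1′), (2′) persist.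

(ii) *We may assume in addition $\bot\notin\Gamma_a$ for all $a$.* If $(\alpha,v)$ is $\mathcal X_a$-legal, then $\alpha\ne\bot$: some $\beta\in\Gamma_a$ is not $\bot$, and by (2′) it is the output of some $\nu$ with $\nu(v)=\alpha$. So all valuations in all $\mathcal X_a$ avoid $\bot$. If all sets $\Gamma_a\setminus\{\bot\}$ were singletons, each $\mathcal X_a$ would have one valuation and one output, a contradiction. So at least one of them has two or more elements. Replace $\Gamma_a$ by $\Gamma_a\setminus\{\bot\}$ and $\mathcal X_a$ by $\{\nu\in\mathcal X_a:C_a[\nu]\neq\bot\}$. The legal pairs do not change, since each legal pair is witnessed by a $\nu$ with non-$\bot$ output. Condition (1′) is clear, and (2′) persists because the outputs $\beta$ it asks for are not $\bot$. Now apply (i) again; this does not reintroduce $\bot$.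

The number of sorts only decreased, and it is at least $1$. We keep the name $s$ for it.

**Step 4: sorts, and a free index $j$.** No $C_a$ is a single hole $v$: otherwise the output equals $\nu(v)$, and (2′) for a legal $(\alpha,v)$ forces every $\beta\in\Gamma_a$ to equal $\alpha$. So the root of $C_a$ is an inner node with a letter. All elements of $\Gamma_a$ are non-$\bot$ outputs of $C_a$, so they have the sort $\tau(a)$ determined by the root letter. As $|\Gamma_a|\ge2$,
$$\Gamma_a=\{0_{\tau(a)},1_{\tau(a)}\},$$
and both elements are outputs on $\mathcal X_a$. The root letter is $g_i$, $p_k$ or $h^i_k$ according to $\tau(a)=i$, $P_k$ or $E^i_k$ with $k\le r-1$.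

Put $\iota(i)=i$, $\iota(P_i)=i$, and $\iota(E^i_k)=i$ for $k\le r-1$. Since $s<r$, we can fix
$$j\in\{1,\dots,r\}\setminus\{\iota(\tau(a)):a\le s\}.$$
Then no $\tau(a)$ is $j$, $P_j$, or $E^j_k$ with $2\le k\le r-1$: holes never have these sorts.

**Step 5: iteration.** Let $C^{(0)}_a$ be a single hole of sort $a$, with $\mathcal X^{(0)}_a=\Gamma_a$. Let $C^{(m+1)}_a$ be $C_a$ with each hole $v$ replaced by $C^{(m)}_{\sigma_a(v)}$. Let $\mathcal X^{(m+1)}_a$ be the set of valuations $\mu$ whose restriction to each such copy belongs to $\mathcal X^{(m)}_{\sigma_a(v)}$ and for which the resulting valuation $v\mapsto(\text{value of the copy at }v)$ is in $\mathcal X_a$.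

By induction on $m$, all values $C^{(m)}_a[\mu]$ with $\mu\in\mathcal X^{(m)}_a$ lie in $\Gamma_a$, and every $\beta\in\Gamma_a$ is such a value. For $m=0$ this is clear. For $m+1$, membership follows from (1′). Given $\beta$, choose $\nu\in\mathcal X_a$ with $C_a[\nu]=\beta$, and by induction choose for each hole $v$ a valuation of the copy at $v$ with value $\nu(v)\in\Gamma_{\sigma_a(v)}$. The same choice for an arbitrary $\nu$ gives:

**(F)** For every $\nu\in\mathcal X_a$ there is $\mu\in\mathcal X^{(m+1)}_a$ such that the copy at each hole $v$ of the top $C_a$ has value $\nu(v)$.

Since $\bot\notin\Gamma_a$, no node of $C^{(m)}_a$ evaluates to $\bot$ under any $\mu\in\mathcal X^{(m)}_a$. So every node has the sort demanded by its parent.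

Give each node of $C^{(m)}_a$ a nesting level: level $0$ in the top copy of $C_a$, level $1$ in the copies plugged into it, and so on. The holes of $C^{(m)}_a$ have level $m$, and all nodes of level less than $m$ carry letters. Because no $C_b$ is a single hole, the root of each plugged copy of $C_b$ carries a letter, so one edge enters at most one new copy: it raises the level by at most $1$.

**Step 6: nodes belonging to the free index are constant.**

**(a)** *In $C^{(m)}_a$, every node labelled $0_j,1_j,p_j$ or $g_j$ has a value independent of $\mu\in\mathcal X^{(m)}_a$.*

The proof is by bottom-up induction. Leaves $0_j,1_j$ are clear. The children of a $p_j$-node have sort $j$, so they are not holes; they are labelled $0_j,1_j$ or $g_j$ and are constant by induction. From a $g_j$-node, follow the comb to its $P_j$-position. The nodes met after the start and before the end have sorts $E^j_k$ with $2\le k\le r-1$, so they are not holes and are labelled $h^j_k$. The node at the $P_j$-position has sort $P_j$, so it is not a hole and is labelled $p_j$. It is constant by induction, and all bits along the path agree, so the $g_j$-node is constant.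

**Step 7: all $g_i$-nodes are constant.** Here the iteration pays off.

**(b)** *Let $m\ge r$. Every node $x$ labelled $g_i$ (any $i$) in the top copy of $C_a$ inside $C^{(m)}_a$ has a value independent of $\mu\in\mathcal X^{(m)}_a$.*

Follow the comb from $x$ to its $P_j$-position. The path has at most $r-1$ edges and starts at level $0$, so it stays at levels at most $r-1<m$. Hence all its nodes carry letters. Since nothing evaluates to $\bot$, the intermediate nodes, of sorts $E^i_k$ with $2\le k\le r-1$, are labelled $h^i_k$, and the last node, of sort $P_j$, is labelled $p_j$. The bit of $x$ equals the bit of that $p_j$-node, which is constant by (a).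

**(c)** *For every $a$, each $g_i$-labelled node of $C_a$ has a constant value over $\nu\in\mathcal X_a$.*

Given $\nu\in\mathcal X_a$, take $\mu\in\mathcal X^{(r)}_a$ from (F), with $m+1=r$. The value of a node of $C_a$ under $\nu$ is the value of the same node of the top copy under $\mu$. By (b) it does not depend on the choice of $\nu$.

**Step 8: contradiction.** Recall that the output of each $C_a$ takes both bits on $\mathcal X_a$. We exclude the possible sorts $\tau(a)$ one family after another.

* Suppose $\tau(a)=i\in\{1,\dots,r\}$ for some $a$. The root of $C_a$ is labelled $g_i$, so the output is constant by (c): a contradiction. So no hole of any $C_a$ has a sort in $\{1,\dots,r\}$. Hence every child of a $p_k$-node in any $C_a$ is labelled $0_k$, $1_k$ or $g_k$, and is constant, by (c) in the last case. So every $p_k$-node of $C_a$ is constant over $\mathcal X_a$.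
* Suppose $\tau(a)=P_k$ for some $a$. The root of $C_a$ is labelled $p_k$, so the output is constant: a contradiction. So no hole has a sort $P_k$.
* Otherwise $\tau(a)=E^i_k$ with $2\le k\le r-1$, for every $a$. The root of $C_a$ is labelled $h^i_k$. Its left child has sort $P_k$, so it is not a hole and is labelled $p_k$. It is constant and has the same bit as the root, so the output is constant: a contradiction.

Since $s\ge1$, some $a$ exists, and every possibility for $\tau(a)$ has been excluded. Hence $L_r$ has no $s$-sorted confusion for $s<r$. $\blacksquare$
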